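# A maximum principle for $\Delta\omega^{-1}\Delta$ that fails arbitrarily close to the constant weight

## 1. The implication and the weights for which it fails

**Theorem 1.** *Setting.* Let $\mathbb D$ be the open unit disk in $\mathbb C$, $\mathbb T=\partial\mathbb D$, $\Delta=\frac14\bigl(\frac{\partial^2}{\partial x^2}+\frac{\partial^2}{\partial y^2}\bigr)$ and $d\Sigma=\pi^{-1}dx\,dy$. On $\mathbb T$ let $\frac{\partial}{\partial n}$ be the normal derivative pointing into $\mathbb D$. A *weight* is a function $\omega$ that is strictly positive on $\mathbb D$. It is *reproducing* (for the origin) if $\int_{\mathbb D}h\,\omega\,d\Sigma=h(0)$ for every bounded harmonic $h$ on $\mathbb D$, and *logarithmically subharmonic* if $\log\omega$ is subharmonic on $\mathbb D$. For a weight $\omega$ that is $C^\infty$ on $\bar{\mathbb D}$ and a real $u\in C^\infty(\bar{\mathbb D})$ consider the implication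
$$\Bigl\{\Delta\omega^{-1}\Delta u|_{\mathbb D}\le0,\quad u|_{\mathbb T}\le0,\quad \tfrac{\partial u}{\partial n}\big|_{\mathbb T}\le0\Bigr\}\ \Longrightarrow\ u|_{\mathbb D}\le0,\tag{1}$$
where $\Delta\omega^{-1}\Delta u$ means $\Delta(\omega^{-1}\Delta u)$. For $0<a<1$ put $\varphi(z)=\frac{a-z}{1-az}$. For $\eta>0$ put $\theta=\frac1{1+\eta}\in(0,1)$ and, for $X\in\mathbb C\setminus(-\infty,0]$,
$$q(X)=1+(1-\theta)X-\theta(1-\theta)X^2\Lambda(1-X),\qquad \Lambda(x)=\int_0^1\frac{t^\theta\,dt}{1-xt}\quad(x\in\mathbb C\setminus[1,\infty)).\tag{2}$$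
Define
$$\omega_{\eta,a}=\bigl(1+\eta|\varphi|^2\bigr)|F|^2,\qquad F(z)=\sqrt{\theta/q(1-a^2)}\;q\bigl(1-a\varphi(z)\bigr).\tag{3}$$

*Statement.* (i) For all $\eta>0$ and $0<a<1$, $\omega_{\eta,a}$ is a logarithmically subharmonic reproducing weight, $C^\infty$ on $\bar{\mathbb D}$, with $(1+\eta)^{-2}\le\omega_{\eta,a}\le(1+\eta)^2$ on $\bar{\mathbb D}$.

(ii) For every $\eta>0$ there is $a_0(\eta)<1$ such that for $a_0(\eta)<a<1$ and $\omega=\omega_{\eta,a}$ there is a real $u\in C^\infty(\bar{\mathbb D})$ with $\Delta\omega^{-1}\Delta u\equiv0$, $u|_{\mathbb T}\le0$, $\frac{\partial u}{\partial n}|_{\mathbb T}\equiv0$, and $u>0$ somewhere in $\mathbb D$.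

In particular the following conjecture, taken from "A biharmonic maximum principle for hyperbolic surfaces" (http://www.math.kth.se/~haakanh/publications/hedenmalm-jakobsson-shimorin-jram.pdf), is false: *implication (1) holds for every logarithmically subharmonic reproducing weight $\omega$ that is $C^\infty$ on $\bar{\mathbb D}$ and every real $u\in C^\infty(\bar{\mathbb D})$.*

Call a weight *admissible* if it is logarithmically subharmonic, reproducing, $C^\infty$ on $\bar{\mathbb D}$ and strictly positive on $\bar{\mathbb D}$.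

**Theorem 2.** If implication (1) fails for an admissible weight $\omega$, then:

(a) it fails with strict inequalities: there is a $u$, positive somewhere in $\mathbb D$, with $\Delta\omega^{-1}\Delta u<0$ on $\bar{\mathbb D}$, and $u<0$ and $\partial u/\partial n<0$ on $\mathbb T$;

(b) it fails for all admissible weights sufficiently close to $\omega$ in sup norm.

So the set of admissible weights for which (1) fails is sup-norm open among admissible weights. By Theorem 1, its closure contains the constant weight $1$.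

Let us read this slowly. The operator $\Delta\omega^{-1}\Delta$ has order four, so two boundary conditions are natural: the value of $u$ and its normal derivative. The ordinary maximum principle says that a subharmonic function that is $\le0$ on $\mathbb T$ is $\le0$ inside. Implication (1) asks for a fourth-order version. The condition $\partial u/\partial n\le0$ cannot be dropped: for $\omega\equiv1$, the function $u=1-|z|^2$ has $\Delta u=-1$, $\Delta^2u=0$ and $u|_{\mathbb T}=0$, but it is positive inside. It is excluded because $\partial u/\partial n=2>0$. Its negative satisfies all three hypotheses and is $\le0$, as (1) predicts.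

Part (ii) says that the failure is not subtle on the side of $u$: the fourth-order quantity vanishes identically, and so does the normal derivative. The equation $\Delta\omega^{-1}\Delta u=0$ just says that $\Delta u=\omega v$ with $v$ harmonic. Part (i), with $\eta$ small, says that the weight may be as close to $1$ as we like.

## 2. Reproducing weights, Green's formula, Bergman kernels

**Reproducing weights.** A radial weight with $\int\omega\,d\Sigma=1$ is reproducing, by the mean value property on each circle. Example: $\frac{1+\eta|z|^2}{1+\eta/2}$. The weight $1+\operatorname{Re}z$ has total mass $1$ but is not reproducing: with $h=\operatorname{Re}z$ we get $\int h\omega\,d\Sigma=\int(\operatorname{Re}z)^2d\Sigma=\frac14\ne0=h(0)$.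

**Logarithmic subharmonicity.** Here $\Delta=\partial_z\partial_{\bar z}$. If $G$ is holomorphic and zero-free, $\log|G|^2$ is harmonic. If $\varphi$ is holomorphic,
$$\Delta\log(1+\eta|\varphi|^2)=\frac{\eta|\varphi'|^2}{(1+\eta|\varphi|^2)^2}\ge0 .\tag{4}$$
So products $(1+\eta|\varphi|^2)|G|^2$ are logarithmically subharmonic. The reproducing weight $2(1-|z|^2)$ is not, since $\Delta\log(1-|z|^2)=-(1-|z|^2)^{-2}$.

**Green's formula.** Write $d\sigma=|d\zeta|/2\pi$ on $\mathbb T$ and $\partial_\nu=-\partial/\partial n$, the outward normal derivative. For smooth $g,u$ on $\bar{\mathbb D}$,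
$$\int_{\mathbb D}(g\Delta u-u\Delta g)\,d\Sigma=\tfrac12\oint(g\,\partial_\nu u-u\,\partial_\nu g)\,d\sigma .\tag{5}$$
The constant is $\frac1{4\pi}$ (from $\Delta$ and $d\Sigma$) times $2\pi$ (from $d\sigma$).

**The operator $N$.** $P[\beta]$ denotes the harmonic extension of $\beta\in C^\infty(\mathbb T)$. It is smooth on $\bar{\mathbb D}$, because the Fourier coefficients of $\beta$ decay rapidly. Put $N\beta=\partial_\nu P[\beta]\in C^\infty(\mathbb T)$. For example $N(\operatorname{Re}\zeta^n)=n\operatorname{Re}\zeta^n$. If $g$ is harmonic and smooth on $\bar{\mathbb D}$, (5) gives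
$$\oint\beta\,\partial_\nu g\,d\sigma=\oint g\,N\beta\,d\sigma,\qquad\text{in particular}\quad\oint N\beta\,d\sigma=0.\tag{6}$$

**The Poisson problem.** For real $g\in C^\infty(\bar{\mathbb D})$ and $\beta\in C^\infty(\mathbb T)$ there is a real $u\in C^\infty(\bar{\mathbb D})$ with $\Delta u=g$ and $u|_{\mathbb T}=\beta$. Extend $g$ to $\tilde g\in C_c^\infty(\mathbb C)$ and put $U(z)=\frac1\pi\int_{\mathbb C}\log|z-w|^2\,\tilde g(w)\,dA(w)$ with $dA=dx\,dy$. Then $U\in C^\infty(\mathbb C)$ and $\Delta U=\tilde g$, since $\Delta\log|z|^2=\pi\delta_0$ with respect to $dA$. Take $u=U+P[\beta-U|_{\mathbb T}]$.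

**Bergman kernels.** $A^2$ is the Hilbert space of holomorphic functions in $L^2(\mathbb D,d\Sigma)$. For a weight $\rho$ bounded above and below by positive constants, $A^2_\rho$ is the same set with the norm $(\int|f|^2\rho\,d\Sigma)^{1/2}$. Point evaluations are bounded, so there is a kernel with $f(w)=\int f\,\overline{K_\rho(\cdot,w)}\,\rho\,d\Sigma$. If $(f_n)$ is an orthogonal basis, $K_\rho(z,w)=\sum_n f_n(z)\overline{f_n(w)}/\|f_n\|^2$. For $\rho=1$, $\|z^n\|^2=\frac1{n+1}$ and the kernel is $\sum(n+1)(z\bar w)^n=(1-z\bar w)^{-2}$.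

**Two identities on the circle.** Let $|\xi|=1$, $\xi\ne1$. From $\frac{(1-\xi)^2}{\xi}=(1-\xi)(\bar\xi-1)$ and $|1-\xi|^2=2\operatorname{Re}(1-\xi)$,
$$\frac{\xi}{(1-\xi)^2}=-\frac1{|1-\xi|^2},\qquad \operatorname{Re}\frac1{1-\xi}=\frac12 .\tag{7}$$

## 3. The constant weight, by hand

Let $\omega\equiv1$ and look only at the case $\Delta^2u=0$, which is the case in which Theorem 1(ii) breaks (1) for other weights. Put $\beta=u|_{\mathbb T}\le0$ and $\gamma=\partial_\nu u\ge0$. I claim
$$u=P[\beta]+\tfrac12(1-|z|^2)\bigl(P[N\beta]-P[\gamma]\bigr).$$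
The right side is biharmonic and has boundary value $\beta$. Since $\partial_\nu(1-|z|^2)=-2$, its outward derivative is $N\beta-(N\beta-\gamma)=\gamma$. The difference $D$ of the two sides satisfies $\Delta^2D=0$ and $D=\partial_\nu D=0$ on $\mathbb T$. Formula (5) with $g=\Delta D$ then gives $\int(\Delta D)^2d\Sigma=0$, so $D$ is harmonic with zero boundary values, and $D=0$.

The term with $\gamma$ is $\le0$. For the rest, $P[N\beta]=r\partial_rP[\beta]$, both sides being harmonic with the same boundary values. So with $\xi=z\bar w$, $|w|=1$, $r=|z|$, the kernel acting on $\beta$ is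
$$\operatorname{Re}\frac{1+\xi}{1-\xi}+\frac{1-r^2}2\operatorname{Re}\frac{2\xi}{(1-\xi)^2}
=(1-r^2)\,\frac{|1-\xi|^2+\operatorname{Re}\bigl(\xi(1-\bar\xi)^2\bigr)}{|1-\xi|^4}.$$
Here $|1-\xi|^2=1-2\operatorname{Re}\xi+r^2$ and $\operatorname{Re}(\xi(1-\bar\xi)^2)=(1+r^2)\operatorname{Re}\xi-2r^2$. The sum is $(1-r^2)(1-\operatorname{Re}\xi)$, so the kernel equals
$$\frac{(1-r^2)^2(1-\operatorname{Re}\xi)}{|1-\xi|^4}\ge0 .\tag{8}$$
Hence $u\le0$.

Look at (8) as $z=r\zeta$ tends to $\zeta\in\mathbb T$, $\zeta\ne w$. It is $\frac{2(1-r)^2}{|\zeta-w|^2}$ to leading order. So when $\gamma=0$ and $\beta\le0$ vanishes near $\zeta$, $u$ vanishes to second order at $\zeta$, and its sign near $\zeta$ is the sign of $\oint\frac{\beta(w)}{|\zeta-w|^2}d\sigma(w)$. This is the place to look for trouble with other weights.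

## 4. Which harmonic function is $\omega^{-1}\Delta u$?

Let $\omega$ be an admissible weight, $\beta$ smooth and real, and suppose $\Delta u=\omega v$ with $v$ harmonic and smooth on $\bar{\mathbb D}$, $u|_{\mathbb T}=\beta$ and $\partial_\nu u=0$. By (5) and (6), for every harmonic polynomial $g$,
$$\int_{\mathbb D}v\,g\,\omega\,d\Sigma=\oint g\,\psi\,d\sigma,\qquad \psi=-\tfrac12N\beta .\tag{9}$$
So $v$ must represent the functional $g\mapsto\oint g\psi\,d\sigma$ in the space of harmonic functions with inner product from $L^2(\omega\,d\Sigma)$. Which kernel does this? Here the reproducing property enters. For holomorphic polynomials $f,g$ it gives $\int fg\,\omega\,d\Sigma=f(0)g(0)$, so holomorphic functions vanishing at $0$ are orthogonal to all antiholomorphic ones. If $K$ is the kernel of $A^2_\omega$ (then $K(z,0)=1$), the kernel for harmonic functions should be $2\operatorname{Re}K-1$. The constant drops out because $\oint\psi\,d\sigma=0$, and the guess is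
$$v(z)=2\operatorname{Re}\oint K(z,w)\,\psi(w)\,d\sigma(w)=-\oint\operatorname{Re}K(z,w)\,N\beta(w)\,d\sigma(w).$$
Moving $N$ onto $K$, we expect, for $\zeta\in\mathbb T$ off the support of $\beta$,
$$v(\zeta)=-\oint R(\zeta,w)\,\beta(w)\,d\sigma(w),\qquad R(\zeta,w)=\operatorname{Re}\bigl[\bar w\,\partial_{\bar w}K(\zeta,w)\bigr].\tag{10}$$
Near such a $\zeta$ the sign of $u$ is the sign of $v(\zeta)$, since $u$ vanishes there to second order. So a counterexample will follow from a single pair $\zeta\neq w$ with $R(\zeta,w)>0$. All of this is proved in Section 8 for the weights (3). So far it is a plan.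

For $\omega=1$: $K=(1-z\bar w)^{-2}$, and with $\xi=\zeta\bar w$ the identities (7) give $R=\operatorname{Re}\frac{2\xi}{(1-\xi)^3}=-\frac{1}{|\zeta-w|^2}<0$, in agreement with Section 3.

To use the test we need reproducing weights whose kernel is explicit up to the boundary. The simplest candidates are $\omega=|G|^2$ with $G$ holomorphic and zero-free near $\bar{\mathbb D}$. They give nothing: for a polynomial $k$ put $g=zk/G$, then $\int zk\,\overline G\,d\Sigma=\int g\,\omega\,d\Sigma=g(0)=0$ for all $k$, so $G$ is orthogonal to all $z^n$, $n\ge1$. Hence $G$ is constant, and $\omega\equiv1$. We therefore start from the weight $1+\eta|z|^2$.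

## 5. The kernel of $1+\eta|z|^2$ and the function $q$

**Step 1: sum the kernel.** With $t=|z|^2$, the squared norm of $z^n$ for the weight $1+\eta|z|^2$ is
$$m_n=\int_0^1t^n(1+\eta t)\,dt=\frac{(1+\eta)n+2+\eta}{(n+1)(n+2)}=\frac{(1+\eta)(n+1+\theta)}{(n+1)(n+2)},\qquad d_n=\frac1{m_n}.$$
Different powers are orthogonal. Since $(n+1)(n+2)=(n+1+\theta)(n+2-\theta)-\theta(1-\theta)$,
$$d_n=\theta\Bigl[(n+1)+(1-\theta)-\frac{\theta(1-\theta)}{n+1+\theta}\Bigr].\tag{11}$$
Expanding $\frac1{1-xt}$ in (2) gives $\Lambda(x)=\sum_n\frac{x^n}{n+1+\theta}$ for $|x|<1$. So for $|x|<1$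
$$\sum_{n\ge0}d_nx^n=\theta\Bigl[\frac1{(1-x)^2}+\frac{1-\theta}{1-x}-\theta(1-\theta)\Lambda(x)\Bigr]=\frac{\theta\,q(1-x)}{(1-x)^2}.\tag{12}$$
The kernel of the weight $1+\eta|z|^2$ is this function at $x=z\bar w$. Thus $q$ measures the deviation from the unweighted kernel. By (2), $q$ is analytic on $\mathbb C\setminus(-\infty,0]$ and $q(\overline X)=\overline{q(X)}$.

**Step 2: bound $q$ and exclude zeros.** The aim is
$$1\le|q(1-x)|\le1+\eta\quad(|x|\le1,\ x\ne1),\qquad q(1-x)\ge1\text{ real for }0\le x<1.\tag{13}$$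
Multiply (12) by $(1-x)^2$: for $|x|<1$, $\theta q(1-x)=d_0-\sum_{n\ge1}e_nx^n$, where
$$e_1=2d_0-d_1=\frac4{2+\eta}-\frac6{3+2\eta}=\frac{2\eta}{(2+\eta)(3+2\eta)}>0,$$
and $-e_n=d_n-2d_{n-1}+d_{n-2}$ for $n\ge2$. In (11) the part linear in $n$ has zero second difference and $\frac1{n+1+\theta}$ is strictly convex, so $-e_n<0$. Thus all $e_n>0$.

Next, for $0<x<1$, $0\le\Lambda(x)\le\int_0^1\frac{dt}{1-xt}=-\frac{\log(1-x)}x$. So $(1-x)^2\Lambda(x)\to0$ and $q(1-x)\to1$ as $x\to1^-$. Monotone convergence gives $\sum e_n=d_0-\theta$. Hence for $|x|<1$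
$$\theta|q(1-x)|\ge d_0-\sum e_n=\theta,\qquad \theta|q(1-x)|\le d_0+\sum e_n=2d_0-\theta .$$
As $d_0=\frac2{2+\eta}$, $\frac{2d_0-\theta}\theta=\frac{4(1+\eta)}{2+\eta}-1=1+\frac{2\eta}{2+\eta}\le1+\eta$. For $|x|=1$, $x\ne1$, the number $1-x$ has positive real part, $q$ is continuous there, and the bounds persist. For $0\le x<1$, $\theta q(1-x)=d_0-\sum e_nx^n$ is real and $\ge\theta$. This is (13).

**Step 3: find the singularity of $q$ at $0$.** The aim is the expansion, with principal logarithm and a real constant $\kappa$,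
$$\log q(X)=(1-\theta)X+\theta(1-\theta)X^2\log X+\kappa X^2+o(|X|^2)\quad\text{as }X\to0,\ \operatorname{Re}X\ge0,\ X\ne0.\tag{14}$$
Put $x=1-X$ and split
$$\Lambda(x)=\int_0^1\frac{dt}{1-xt}-\int_0^1\frac{1-t^\theta}{1-xt}\,dt .$$
The first integral is $-\frac{\log X}{1-X}$: the points $1-xt=(1-t)+tX$ never meet $(-\infty,0]$, so $-\frac1x\log(1-xt)$ is a primitive. For the second, $|1-xt|\ge\operatorname{Re}((1-t)+tX)\ge1-t$. So along every sequence $X_k\to0$ in $\{\operatorname{Re}X\ge0\}\setminus\{0\}$ the integrand is dominated by $\frac{1-t^\theta}{1-t}$, which is at most $1$ since $t^\theta\ge t$, and it converges to this function pointwise. By dominated convergence the second integral tends to $C_\theta=\int_0^1\frac{1-t^\theta}{1-t}dt$. As this holds for every such sequence, the error is $o(1)$ uniformly in the half-plane as $|X|\to0$. So $\Lambda(1-X)=-\frac{\log X}{1-X}-C_\theta+o(1)$. Since $X^2\cdot\frac{\log X}{1-X}=X^2\log X+O(|X|^3|\log X|)$,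
$$q(X)=1+(1-\theta)X+\theta(1-\theta)X^2\log X+\theta(1-\theta)C_\theta X^2+o(|X|^2).$$
Now use $\log(1+Y)=Y-\frac12Y^2+O(|Y|^3)$ with $Y=q(X)-1$, $Y^2=(1-\theta)^2X^2+o(|X|^2)$. This gives (14) with $\kappa=\theta(1-\theta)C_\theta-\frac12(1-\theta)^2$.

## 6. The radial weight passes the test

The sensible first try is the radial weight $\frac{1+\eta|z|^2}{1+\eta/2}=d_0(1+\eta|z|^2)$. It is admissible, and by (12) its kernel is $K(z,w)=k(z\bar w)/d_0$ with $k(x)=\theta q(1-x)(1-x)^{-2}$. Then $R(\zeta,w)=d_0^{-1}\operatorname{Re}[\xi k'(\xi)]$, $\xi=\zeta\bar w\ne1$. Let us compute the sign.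

By (7), $\operatorname{Re}\frac{2\xi}{(1-\xi)^3}=-\frac1{|1-\xi|^2}$ and $\frac{\xi}{(1-\xi)^2}=-\frac1{|1-\xi|^2}$. From the series, continued analytically, $\xi\Lambda'(\xi)=\frac1{1-\xi}-(1+\theta)\Lambda(\xi)$. So (12) gives
$$\operatorname{Re}[\xi k'(\xi)]=-\theta\Bigl[\frac{2-\theta}{|1-\xi|^2}+\theta(1-\theta)\Bigl(\frac12-(1+\theta)\operatorname{Re}\Lambda(\xi)\Bigr)\Bigr].$$
Since $|1-\xi t|\ge1-t$, we have $|1-\xi|\le|1-\xi t|+(1-t)\le2|1-\xi t|$. Hence
$$(1+\theta)|\Lambda(\xi)|\le(1+\theta)\int_0^1t^\theta dt\cdot\frac2{|1-\xi|}=\frac2{|1-\xi|}\le\frac4{|1-\xi|^2},$$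
because $|1-\xi|\le2$. As $4\theta(1-\theta)\le1$,
$$\operatorname{Re}[\xi k'(\xi)]\le-\theta\Bigl[\frac{1-\theta}{|1-\xi|^2}+\frac{\theta(1-\theta)}2\Bigr]<0 .$$
So $R<0$ for every pair and every $\eta$, and the test says nothing. (It does not prove (1) for this weight either.) The exact obstacle is the term $-|1-\xi|^{-2}$ contributed by the unweighted part $(1-\xi)^{-2}$: the only term that can have the opposite sign, the one with $\Lambda$, is too small to beat it.

To get past this we must make the unweighted contribution disappear. There is a free parameter: the weight $1+\eta|z|^2$ has center $0$, but nothing forces the point at which we reproduce to be that center. Take another base point $a\in(0,1)$, move it to the origin by $\varphi$, and let $a\to1$. The effect on the unweighted part is computed in Section 9: its contribution to the relevant real part is exactly a negative multiple of $1-a^2$, so it vanishes in the limit, and $q$ alone decides.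

## 7. Moving the base point: proof of Theorem 1(i)

Note $\varphi\circ\varphi=\mathrm{id}$, $\varphi(0)=a$, hence $\varphi'(\varphi(z))\varphi'(z)=1$, and by direct computation
$$1-\varphi(z)\overline{\varphi(w)}=\frac{(1-a^2)(1-z\bar w)}{(1-az)(1-a\bar w)},\qquad\varphi'(z)=-\frac{1-a^2}{(1-az)^2}.\tag{15}$$

**Step 1: the kernel of the transplanted weight.** Let $\rho=1+\eta|\varphi|^2$, so $1\le\rho\le1+\eta$. By the change of variables $z\mapsto\varphi(z)$ (Jacobian $|\varphi'|^2$), $f\mapsto(f\circ\varphi)\varphi'$ is isometric from the Bergman space with weight $1+\eta|z|^2$ into $A^2_\rho$. The same formula inverts it, since $\varphi'(\varphi)\varphi'=1$, so it is unitary. The powers $z^n$ form an orthogonal basis of the first space, hence the $\varphi'\varphi^n$ form one of $A^2_\rho$, with squared norms $m_n$. With (12) and (15),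
$$K_0(z,w)=\sum_nd_n\,\varphi'(z)\varphi(z)^n\,\overline{\varphi'(w)\varphi(w)^n}=\frac{\theta\,q\bigl(1-\varphi(z)\overline{\varphi(w)}\bigr)}{(1-z\bar w)^2}\tag{16}$$
is the kernel of $A^2_\rho$: the factor $\varphi'(z)\overline{\varphi'(w)}$ is cancelled by $(1-az)^2(1-a\bar w)^2/(1-a^2)^2$, which comes from $(1-\varphi(z)\overline{\varphi(w)})^{-2}$. In particular $K_0(z,0)=\theta q(1-a\varphi(z))$ and $K_0(0,0)=\theta q(1-a^2)$, so
$$F=\frac{K_0(\cdot,0)}{\sqrt{K_0(0,0)}},\qquad F(0)=\sqrt{K_0(0,0)} .\tag{17}$$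

**Step 2: regularity, log-subharmonicity and size of $\omega=\rho|F|^2$.** On $\bar{\mathbb D}$ we have $|a\varphi|\le a<1$, so $F$ is holomorphic near $\bar{\mathbb D}$. By (13) with $x=a\varphi(z)$ it has no zeros on $\bar{\mathbb D}$, hence none near $\bar{\mathbb D}$. So $\omega$ is $C^\infty$ and positive on $\bar{\mathbb D}$, and it is logarithmically subharmonic by (4), as $\log|F|^2$ is harmonic. By (13), $1\le|q(1-a\varphi)|\le1+\eta$ and $1\le q(1-a^2)\le1+\eta$, so with $\theta=(1+\eta)^{-1}$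
$$(1+\eta)^{-2}=\frac{\theta}{1+\eta}\le|F|^2\le\theta(1+\eta)^2=1+\eta .$$
Multiply by $1\le\rho\le1+\eta$ to get $(1+\eta)^{-2}\le\omega\le(1+\eta)^2$.

**Step 3: $\omega$ is reproducing.** This is why $F$ was chosen as the normalized kernel at $0$. For $g\in A^2$ (equivalently $gF\in A^2$),
$$\int g\,\omega\,d\Sigma=\int gF\,\overline F\,\rho\,d\Sigma=\frac{(gF)(0)}{\sqrt{K_0(0,0)}}=g(0).\tag{18}$$
A bounded real harmonic $h=\sum_kh_kr^{|k|}e^{ikt}$ has $\sum|h_k|^2<\infty$ by Parseval on circles. So $h=\operatorname{Re}g$ with $g=h_0+2\sum_{k\ge1}h_kz^k\in H^2\subset A^2$. Take real parts in (18), and use linearity for complex $h$. This proves Theorem 1(i). $\square$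

**Step 4: the kernel for $\omega$ and its regularity.** Fix $\eta,a$ and set
$$K(z,w)=\frac{K_0(z,w)}{F(z)\overline{F(w)}},\qquad K(z,0)=K(0,w)=1,\tag{19}$$
where the normalization is (17). We need to know where $K$ is smooth. Let $z,w\in\bar{\mathbb D}$ with $X=1-\varphi(z)\overline{\varphi(w)}\ne0$. Then $\operatorname{Re}X\ge0$, so $|1-X|\le1$, $X\neq0$ give $|X|^2\le2\operatorname{Re}X$, i.e. $\operatorname{Re}X>0$, and $q$ is analytic near $X$. By (15) also $1-z\bar w\ne0$. So $K$ is an analytic function of $(z,\bar w)$ near $(z,w)$. The exceptional set $\varphi(z)\overline{\varphi(w)}=1$ is $\{z=w\in\mathbb T\}$.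

## 8. Solving $\Delta u=\omega v$ with vanishing normal derivative

Throughout, $\omega=\omega_{\eta,a}$. Let $\beta\in C^\infty(\mathbb T)$ be real and $\psi=-\frac12N\beta$, so $\oint\psi\,d\sigma=0$. Following Section 4, define for $z\in\mathbb D$
$$V(z)=\oint K(z,w)\psi(w)\,d\sigma(w),\qquad v=2\operatorname{Re}V .$$

**Lemma 3.** $v$ extends to a real harmonic function in $C^\infty(\bar{\mathbb D})$, and (9) holds for all harmonic polynomials $g$.

*Proof.* *Smoothness.* For fixed $z\in\mathbb D$ the series (16) converges uniformly in $w\in\mathbb T$, since $|\varphi(z)|<1$. So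
$$V=\frac{\varphi'}F\sum_nd_nc_n\varphi^n,\qquad c_n=\oint\overline{\bigl(\varphi'\varphi^n/F\bigr)}\,\psi\,d\sigma .$$
Substitute $w=\varphi(s)$: then $\varphi(w)^n=s^n$, $|dw|=|\varphi'(s)||ds|$, and $c_n=\oint\bar s^{\,n}\chi(s)\,d\sigma(s)$ with $\chi=\overline{(\varphi'\circ\varphi)/(F\circ\varphi)}\,(\psi\circ\varphi)\,|\varphi'|\in C^\infty(\mathbb T)$. So $c_n$ decays faster than any power of $n$. Since $d_n=O(n)$, and the $k$-th derivative of $\varphi^n$ is $O(n^k)$ on $\bar{\mathbb D}$, the series converges with all derivatives, and $V\in C^\infty(\bar{\mathbb D})$ is holomorphic in $\mathbb D$.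

*Testing against $\bar f$, $f$ a holomorphic polynomial.* The function $h=((Ff)\circ\varphi)\varphi'=\sum h_nz^n$ is holomorphic near $\bar{\mathbb D}$, and $(h\circ\varphi)\varphi'=Ff$ because $\varphi'(\varphi)\varphi'=1$. So $Ff=\sum h_n\varphi'\varphi^n$ uniformly on $\bar{\mathbb D}$, while $FV=\sum d_nc_n\varphi'\varphi^n$. By orthogonality and $d_nm_n=1$,
$$\int V\bar f\,\omega\,d\Sigma=\int FV\,\overline{Ff}\,\rho\,d\Sigma=\sum_nd_nc_n\bar h_nm_n=\sum_nc_n\bar h_n=\oint\overline{\Bigl(\sum_nh_n\varphi'\varphi^n/F\Bigr)}\psi\,d\sigma=\oint\bar f\,\psi\,d\sigma .$$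

*Testing against $f$.* By (18) with $g=Vf$ and by (19), $\int Vf\,\omega\,d\Sigma=V(0)f(0)=f(0)\oint\psi\,d\sigma=0$.

*Together.* Since $\psi,\omega$ are real and $v=V+\overline V$,
$$\int vf\,\omega\,d\Sigma=\int Vf\,\omega\,d\Sigma+\overline{\int V\bar f\,\omega\,d\Sigma}=\oint f\,\psi\,d\sigma .$$
Conjugation and linearity give all harmonic polynomials. $\square$

**The function $u$.** Let $u\in C^\infty(\bar{\mathbb D})$ be the real solution of $\Delta u=\omega v$, $u|_{\mathbb T}=\beta$. Then $\Delta\omega^{-1}\Delta u=\Delta v=0$. It remains to see that $\partial_\nu u\equiv0$. For harmonic polynomials $g$, by (9), (5) and (6),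
$$-\tfrac12\oint gN\beta\,d\sigma=\int g\,\omega v\,d\Sigma=\tfrac12\oint(g\,\partial_\nu u-\beta\,\partial_\nu g)\,d\sigma=\tfrac12\oint g\,(\partial_\nu u-N\beta)\,d\sigma .$$
So $\oint g\,\partial_\nu u\,d\sigma=0$ for all trigonometric polynomials $g$, and $\partial_\nu u\equiv0$.

**Lemma 4.** If $\zeta\in\mathbb T\setminus\operatorname{supp}\beta$, then (10) holds: $v(\zeta)=-\oint R(\zeta,w)\beta(w)\,d\sigma(w)$ with $R(\zeta,w)=\operatorname{Re}[\bar w\,\partial_{\bar w}K(\zeta,w)]$.

*Proof.* For $z\in\mathbb D$, $K(z,\cdot)$ is antiholomorphic near $\bar{\mathbb D}$. So $\operatorname{Re}K(z,\cdot)$ is harmonic there, and on $|w|=1$ its outward derivative is $\operatorname{Re}[\bar w\partial_{\bar w}K(z,w)]$, since $r\partial_r=\bar w\partial_{\bar w}$ on antiholomorphic functions. As $\psi$ is real, (6) gives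
$$v(z)=-\oint\operatorname{Re}K(z,w)\,N\beta(w)\,d\sigma(w)=-\oint\operatorname{Re}[\bar w\,\partial_{\bar w}K(z,w)]\,\beta(w)\,d\sigma(w).$$
Now let $z\to\zeta$. Choose $\varepsilon>0$ so small that the compact set $\{z\in\bar{\mathbb D}:|z-\zeta|\le\varepsilon\}\times\operatorname{supp}\beta$ contains no point with $z=w$. By Step 4 of Section 7, $\partial_{\bar w}K$ is uniformly continuous on it, so the right side converges to its value at $\zeta$. The left side converges to $v(\zeta)$ by Lemma 3. $\square$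

**Lemma 5.** If $R(\zeta_1,w_0)>0$ for some $\zeta_1\ne w_0$ on $\mathbb T$, then a function $u$ as in Theorem 1(ii) exists for $\omega$.

*Proof.* $R(\zeta_1,\cdot)$ is continuous on $\mathbb T\setminus\{\zeta_1\}$. Take $\beta\le0$ smooth, $\beta\not\equiv0$, supported in a small closed arc around $w_0$ that omits $\zeta_1$ and on which $R(\zeta_1,\cdot)>0$. Let $u$ be as constructed. By Lemma 4, $v(\zeta_1)>0$. On $\mathbb T$ near $\zeta_1$ we have $u=0$, and $\partial_\nu u=0$ everywhere on $\mathbb T$. In polar coordinates $4\Delta u=\partial_r^2u+\frac1r\partial_ru+\frac1{r^2}\partial_t^2u$, so at $\zeta_1$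
$$\partial_r^2u=4\Delta u=4\omega(\zeta_1)v(\zeta_1)>0 .$$
By Taylor's formula $u(r\zeta_1)=\frac12\partial_r^2u(\zeta_1)(1-r)^2+O((1-r)^3)>0$ for $r<1$ close to $1$. The other properties hold by construction. $\square$

Theorem 1(ii) is thus reduced to finding, for each $a$ close to $1$, one pair with $R>0$.

## 9. The kernel on the circle as the base point tends to the boundary

**Step 1: coordinates in which the limit exists.** For $\zeta\ne w$ on $\mathbb T$ write $\zeta=\varphi(p)$, $w=\varphi(s)$ with $p,s\in\mathbb T$, and $\tau=\bar s$. Since $\varphi$ has real coefficients, $\tau=\overline{\varphi(w)}=\varphi(\bar w)$. By (15), $1-\zeta\bar w=\frac{(1-a^2)(1-p\tau)}{(1-ap)(1-a\tau)}$. Also $F(\zeta)\overline{F(w)}=\frac{\theta}{q(1-a^2)}q(1-ap)\,q(1-a\tau)$, using $\overline{q(X)}=q(\overline X)$. So (16), (19) give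
$$K(\zeta,w)=\frac{q(1-a^2)}{(1-a^2)^2}M_a(p,\tau),\qquad M_a(p,\tau)=\frac{(1-ap)^2(1-a\tau)^2}{(1-p\tau)^2}\cdot\frac{q(1-p\tau)}{q(1-ap)\,q(1-a\tau)}.\tag{20}$$
Moreover $\bar w\,\partial_{\bar w}=\frac{\bar w\varphi'(\bar w)}{\varphi(\bar w)}\,\tau\partial_\tau$. For $|w|=1$, $a-\bar w=-\bar w(1-aw)$, so the factor equals
$$\frac{-(1-a^2)\,\bar w}{(1-a\bar w)(a-\bar w)}=\frac{1-a^2}{|1-a\bar w|^2}>0 .$$
As $q(1-a^2)>0$ by (13), $R(\zeta,w)$ has the sign of $\operatorname{Re}[\tau\partial_\tau M_a(p,\tau)]$.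

**Step 2: what happens to the unweighted part.** This computation explains the choice $a\to1$; the proof does not use it. Replace $q$ by $1$ in $M_a$. With $\xi=p\tau$ and $p-a=p(1-a\bar p)$,
$$\tau\partial_\tau M_a=\frac{2\tau(p-a)(1-ap)^2(1-a\tau)}{(1-p\tau)^3}=\frac{\xi}{(1-\xi)^2}\cdot2|1-ap|^2\,\frac{(1-ap)(1-a\tau)}{1-p\tau}.$$
The last fraction is $\frac{1-a^2}{1-\zeta\bar w}$, with real part $\frac{1-a^2}2$ by (7). Hence, with $q$ replaced by $1$,
$$\operatorname{Re}[\tau\partial_\tau M_a]=-(1-a^2)\frac{|1-ap|^2}{|1-p\tau|^2}.$$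
It is negative, as it must be, but it tends to $0$ for fixed $p,\tau$. The obstacle of Section 6 is gone at $a=1$.

**Step 3: passing to $a=1$.** Fix $p,\tau\in\mathbb T\setminus\{1\}$ with $p\tau\ne1$. The points $1-p,1-\tau,1-p\tau$ have positive real part. There $q$ is analytic, and nonzero by (13). So for $a$ near $1$ and $\tau'$ in a small closed disc around $\tau$, $M_a(p,\tau')$ is continuous in $(a,\tau')$, up to $a=1$, and holomorphic in $\tau'$. Hence $M_a(p,\cdot)\to M_1(p,\cdot)$ uniformly on the disc, and $\tau\partial_\tau M_a(p,\tau)\to\tau\partial_\tau M_1(p,\tau)$ as $a\to1^-$.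

Suppose therefore that we have such $p,\tau$, depending only on $\eta$, with $\operatorname{Re}[\tau\partial_\tau M_1(p,\tau)]>0$. Then there is $a_0(\eta)<1$ such that for $a_0(\eta)<a<1$ we get $R(\zeta_1,w_0)>0$ with $\zeta_1=\varphi(p)$, $w_0=\varphi(\bar\tau)$, and $\zeta_1\ne w_0$ since $p\tau\ne1$. Lemma 5 yields Theorem 1(ii). So it remains to prove the following.

**Lemma 6.** There are $p,\tau\in\mathbb T\setminus\{1\}$, depending only on $\eta$, with $p\tau\ne1$ and $\operatorname{Re}[\tau\partial_\tau M_1(p,\tau)]>0$.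

## 10. The logarithm decides the sign: proof of Lemma 6

**Step 1: pass to the real line, where the unweighted part of $M_1$ is real.** For real $x\ne y$ put $p=\frac{x-i}{x+i}$, $\tau=\frac{y+i}{y-i}$. Then $p,\tau\in\mathbb T\setminus\{1\}$ and
$$X_1:=1-p=\frac{2i}{x+i},\qquad X_2:=1-\tau=\frac{-2i}{y-i},\qquad X_0:=1-p\tau=\frac{2i(y-x)}{(x+i)(y-i)}\ne0 .$$
Hence $\frac{X_1^2X_2^2}{X_0^2}=-\frac4{(x-y)^2}$, and
$$M_1=-\frac4{(x-y)^2}\,E(x,y),\qquad E=\frac{q(X_0)}{q(X_1)\,q(X_2)} .$$
From $\frac{d\tau}\tau=\frac{-2i\,dy}{y^2+1}$ we get $\tau\partial_\tau=\frac{i(y^2+1)}2\partial_y$ on $\mathbb T$. Since $\operatorname{Re}(iZ)=-\operatorname{Im}Z$,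
$$\operatorname{Re}[\tau\partial_\tau M_1]=-\tfrac{y^2+1}2\,\partial_y\operatorname{Im}M_1=2(y^2+1)f'(y),\qquad f(y)=\frac{\operatorname{Im}E(x,y)}{(x-y)^2}.\tag{21}$$
With $E=1$ this vanishes. We need one point where $f'>0$.

**Step 2: replace the derivative by two values.** Let $x=4n$. By (13), $q\neq0$ at the points $X_j$, so $f$ is smooth on $[n,2n]$. If $f(2n)>f(n)$ for some $n$, the mean value theorem gives $y\in(n,2n)$ with $f'(y)>0$, and (21) proves the lemma. The values at $y=n$ and $y=2n$ can be computed asymptotically, because for large $n$ all $X_j$ are small.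

**Step 3: the size and the argument of each $X_j$.** Let $y=cn$, $c\in\{1,2\}$, $n\to\infty$. Then
$$X_0=-\tfrac in\lambda_0\bigl(1+O(\tfrac1n)\bigr),\quad X_1=\tfrac in\lambda_1\bigl(1+O(\tfrac1n)\bigr),\quad X_2=-\tfrac in\lambda_2\bigl(1+O(\tfrac1n)\bigr),$$
$$\lambda_0=\tfrac{4-c}{2c}=\tfrac2c-\tfrac12,\qquad\lambda_1=\tfrac12,\qquad\lambda_2=\tfrac2c,$$
all positive. Each $X_j$ is $1$ minus a unimodular number, so $\operatorname{Re}X_j\ge0$ and (14) applies. We compare the imaginary parts of its three terms.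

- Linear terms: $X_0-X_1-X_2=-(1-p)(1-\tau)=-\frac4{(x+i)(y-i)}$, and $(x+i)(y-i)=xy+1+i(y-x)$. So this is $O(n^{-2})$, with imaginary part $O(n\cdot n^{-4})=O(n^{-3})$.
- Quadratic terms: $X_j^2=-\lambda_j^2n^{-2}(1+O(\frac1n))$, so $\operatorname{Im}(X_j^2)=O(n^{-3})$. Recall that $\kappa$ is real.
- Logarithmic terms: $\log X_j=\log\frac{\lambda_j}n+\epsilon_j\frac{i\pi}2+O(\frac1n)$ with $\epsilon_1=1$, $\epsilon_0=\epsilon_2=-1$. So $\operatorname{Im}(X_j^2\log X_j)=-\epsilon_j\frac\pi2\lambda_j^2n^{-2}+O(n^{-3}\log n)$.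

Only the logarithm produces an imaginary part of order $n^{-2}$.

**Step 4: the imaginary part of $E$.** Let $L=\log q(X_0)-\log q(X_1)-\log q(X_2)$, so $E=e^L$. By (14) and Step 3,
$$n^2\operatorname{Im}L\ \to\ \theta(1-\theta)\tfrac\pi2\bigl[\lambda_0^2+\lambda_1^2-\lambda_2^2\bigr].$$
Since $\lambda_0=\lambda_2-\lambda_1$, the bracket is $-2\lambda_0\lambda_1=-\frac{4-c}{2c}$. Moreover $L=O(n^{-2}\log n)$, so $\operatorname{Im}E=\operatorname{Im}L+O(n^{-4}\log^2n)$. Divide by $(x-y)^2=(4-c)^2n^2$:
$$n^4f(cn)\ \to\ -\frac{\pi}{4\,c\,(4-c)}\,\theta(1-\theta).$$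
For $c=1$ the limit is $-\frac\pi{12}\theta(1-\theta)$, and for $c=2$ it is $-\frac\pi{16}\theta(1-\theta)$. As $\theta(1-\theta)>0$, $f(2n)>f(n)$ for all large $n$. Fix such an $n$, depending only on $\eta$; Step 2 gives the point. This proves Lemma 6, and with it Theorem 1(ii): the conjecture is false. $\blacksquare$

## 11. Strict inequalities and sup-norm openness: proof of Theorem 2

Let $u$ satisfy the hypotheses of (1) for the admissible weight $\omega$, with $u(z_0)>0$ for some $z_0\in\mathbb D$. Since $\omega>0$ on $\bar{\mathbb D}$, $\Delta\omega^{-1}\Delta u$ is continuous on $\bar{\mathbb D}$, hence $\le0$ there.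

**Step 1: a perturbation that makes all inequalities strict (part (a)).** We need a function whose normal derivative can be pushed down without spoiling the rest. Let $s\in C^\infty(\bar{\mathbb D})$ solve $\Delta s=\omega$, $s|_{\mathbb T}=0$. By (5) and the reproducing property, for harmonic polynomials $g$,
$$\oint g\,\partial_\nu s\,d\sigma=2\int g\,\omega\,d\Sigma=2g(0)=\oint2g\,d\sigma ,$$
so $\partial_\nu s\equiv2$, i.e. $\partial s/\partial n\equiv-2$. (For $\omega=1$, $s=|z|^2-1$.) Let $b\in C^\infty(\bar{\mathbb D})$ solve $\Delta b=-|z|^2\omega$, $b|_{\mathbb T}=0$, and put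
$$u_\varepsilon=u+\varepsilon s-\varepsilon^2+\varepsilon^2b .$$
Then $\omega^{-1}\Delta u_\varepsilon=\omega^{-1}\Delta u+\varepsilon-\varepsilon^2|z|^2$. As $\Delta|z|^2=1$, $\Delta\omega^{-1}\Delta u_\varepsilon\le-\varepsilon^2$ on $\bar{\mathbb D}$. On $\mathbb T$, $u_\varepsilon\le-\varepsilon^2$ and $\partial u_\varepsilon/\partial n\le-2\varepsilon+O(\varepsilon^2)$. For small $\varepsilon>0$ the latter is negative, and $u_\varepsilon(z_0)>0$ because $u_\varepsilon(z_0)\to u(z_0)$. This is (a).

**Step 2: transfer to nearby weights (part (b)).** Fix such a $u_\varepsilon$ and put $W=\omega^{-1}\Delta u_\varepsilon\in C^\infty(\bar{\mathbb D})$. The point is to keep $W$ and change the weight. For an admissible $\tilde\omega$ let $\tilde u$ solve $\Delta\tilde u=\tilde\omega W$, $\tilde u|_{\mathbb T}=u_\varepsilon|_{\mathbb T}$. Then $\Delta\tilde\omega^{-1}\Delta\tilde u=\Delta W<0$ on $\bar{\mathbb D}$ and $\tilde u<0$ on $\mathbb T$.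

To control the rest, let $\delta=\|\tilde\omega-\omega\|_\infty\|W\|_\infty$. The function $D=\tilde u-u_\varepsilon$ vanishes on $\mathbb T$ and $|\Delta D|=|(\tilde\omega-\omega)W|\le\delta$. Since $\Delta(1-|z|^2)=-1$, the functions $\pm D-\delta(1-|z|^2)$ are subharmonic and vanish on $\mathbb T$, so they are $\le0$. Hence $|D|\le\delta(1-|z|^2)$. Since $1-|z|^2\le2(1-|z|)$, this gives $|\partial D/\partial n|\le2\delta$ on $\mathbb T$. The continuous function $\partial u_\varepsilon/\partial n$ has a negative maximum on $\mathbb T$, so for small $\delta$ we have $\partial\tilde u/\partial n<0$ on $\mathbb T$, and $\tilde u(z_0)\ge u_\varepsilon(z_0)-\delta>0$. So (1) fails for $\tilde\omega$. This is (b), and it says that the set of admissible weights for which (1) fails is open in sup norm.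

**Step 3: the constant weight is in the closure.** For each $\eta>0$ choose $a\in(a_0(\eta),1)$. By Theorem 1 the weight $\omega_{\eta,a}$ is admissible, positivity on $\bar{\mathbb D}$ being the lower bound in (i), and (1) fails for it. Since $(1+\eta)^{-2}\le\omega_{\eta,a}\le(1+\eta)^2$, these weights tend to $1$ uniformly on $\bar{\mathbb D}$ as $\eta\to0$. $\blacksquare$
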